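\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sparse graphs are independent in the\\ $d$-dimensional rigidity matroid}


\begin{abstract}
Let $d\ge 2$, and let $G$ be a graph in which every set $X$ of at least two vertices induces at most $(\frac d2+1)|X|-(\frac d2+2)$ edges. We prove that $G$ is independent in the generic $d$-dimensional rigidity matroid. This implies, for every $d\ge2$, a conjecture in which the constant $\frac d2+2$ is replaced by $d+1$ and which was known for even $d$. The proof is an induction with $0$- and $1$-extensions; its core is an uncrossing argument for the sets that prevent the reduction of a vertex of degree $d+1$.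
\end{abstract}

\section{The question and the answer}

All graphs are finite, without loops or multiple edges, and $d\ge 2$ is an integer. A \emph{framework} $(G,p)$ in $d$-space is a graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Its \emph{rigidity matrix} $R(G,p)$ has a row for each edge and $d$ columns for each vertex; the row of $uv\in E$ has the entries $p(u)-p(v)$ in the columns of $u$, the entries $p(v)-p(u)$ in the columns of $v$, and zeros elsewhere. Call $p$ \emph{generic} if its coordinates are algebraically independent over $\mathbb Q$. The \emph{$d$-dimensional rigidity matroid} of $G$ is the matroid on $E$ in which a set of edges is independent if and only if the corresponding rows of $R(G,p)$ are linearly independent for generic $p$. The graph $G$ is \emph{M-independent} in $\mathbb R^d$ if all of $E$ is independent. For $X\subseteq V$ let $i(X)$ be the number of edges induced by $X$.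

A necessary condition for M-independence comes from the rigid motions. If $S$ is a skew-symmetric matrix and $b\in\mathbb R^d$, the velocities $v\mapsto Sp(v)+b$ lie in the kernel of $R(G,p)$, since $q\cdot Sq=0$ for every $q\in\mathbb R^d$. If the points $p(v)$ affinely span $\mathbb R^d$, different pairs $(S,b)$ give different velocities, so the kernel has dimension at least $\binom{d+1}2$. For generic $p$ this applies to every induced subgraph with at least $d+1$ vertices, and comparing the rank with the number of rows gives
\begin{equation}\label{eq:maxwell}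
G \text{ M-independent}\ \Longrightarrow\ i(X)\le d|X|-\tbinom{d+1}2\quad\text{for all } X\subseteq V,\ |X|\ge d
\end{equation}
(for $|X|=d$ this is the trivial bound $\binom d2$). For $d=2$ the condition $i(X)\le 2|X|-3$ is also sufficient; this is the difficult direction of Laman's theorem. For $d=3$ the condition in \eqref{eq:maxwell} is not sufficient (Remark~\ref{rem:banana}). One may therefore ask for a smaller density that does force independence.

A natural density is $\frac d2+1$. If every $X\neq\emptyset$ induces fewer than $(\frac d2+1)|X|$ edges, then every nonempty induced subgraph has average degree below $d+2$, hence a vertex of degree at most $d+1$; and degree $d+1$ is exactly as far as the simplest inductive constructions, $0$- and $1$-extensions, reach (Section~\ref{sec:induction}). The following conjecture is stated in \cite{egres}.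

\begin{conjecture}
Let $G=(V,E)$ be a graph. If $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $X\subseteq V$ with $|X|\ge2$, then $G$ is M-independent in $\mathbb R^d$.
\end{conjecture}

It is known for even $d$; for $d=2$ it is the direction of Laman's theorem just mentioned. We prove a stronger statement for all $d\ge 2$, without using the even case.

\begin{theorem}\label{thm:main}
Let $d\ge2$ and let $G=(V,E)$ be a graph with
\begin{equation}\label{eq:H}
i(X)\le\left(\tfrac d2+1\right)(|X|-1)-1=\left(\tfrac d2+1\right)|X|-\left(\tfrac d2+2\right)\qquad\text{for all }X\subseteq V,\ |X|\ge2. \tag{H}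
\end{equation}
Then $G$ is M-independent in $\mathbb R^d$.
\end{theorem}

\begin{corollary}
The Conjecture holds for every integer $d\ge2$, in particular for all odd $d$.
\end{corollary}

\begin{proof}
Since $d+1\ge\frac d2+2$ for $d\ge2$, the hypothesis of the Conjecture implies \eqref{eq:H}, and Theorem~\ref{thm:main} applies.
\end{proof}

\paragraph{How sharp is the constant?} The bound $i(X)\le(\frac d2+1)(|X|-1)$ does not suffice. In $K_{d+2}$ a set $X\ne\emptyset$ satisfies
\[
\left(\tfrac d2+1\right)(|X|-1)-i(X)=\tfrac12(|X|-1)(d+2-|X|)\ge0,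
\]
but $K_{d+2}$ is not M-independent by \eqref{eq:maxwell}, because $\binom{d+2}2=d(d+2)-\binom{d+1}2+1$. So the theorem fails if the constant $\frac d2+2$ in \eqref{eq:H} is replaced by some $c\le\frac d2+1$. For even $d$ the right side of \eqref{eq:H} is an integer, so \eqref{eq:H} just says $i(X)<(\frac d2+1)(|X|-1)$, and every $c$ with $\frac d2+1<c\le\frac d2+2$ gives the same condition. In this sense the constant is exactly best possible for even $d$: no strictly weaker condition of this form suffices. For odd $d$ the numbers $(\frac d2+1)(|X|-1)-i(X)$ lie in $\frac12\mathbb Z$, so the constant is best possible up to $\frac12$; we do not settle whether it can be lowered to $\frac d2+\frac32$.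

\paragraph{Plan.} In Section~\ref{sec:induction} the theorem is reduced to one combinatorial statement, the Key Lemma, about a vertex $w$ of degree $d+1$. Section~\ref{sec:plane} proves it by hand for $d=2$; all basic moves are already visible there. Sections~\ref{sec:absorb} and~\ref{sec:isolated} develop these moves for general $d$ and finish the case of even $d$. For odd $d$ parity leaves a deficit of $\frac12$. Sections~\ref{sec:oddN} and~\ref{sec:three} show that a counterexample would have to be extremely regular, and then that it cannot exist.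

\section{Extensions and the induction}\label{sec:induction}

If the rows of $R(G,p)$ are linearly independent at \emph{some} $p$, then $G$ is M-independent: a minor of order $|E|$ that does not vanish at $p$ is a nonzero polynomial with integer coefficients in the coordinates, so it does not vanish at generic points. By the same principle, any at most $d+1$ of the points of a generic $p$ are affinely independent. A \emph{row dependency} $\omega$ of $R(G,p)$ assigns a real number to each edge so that the rows, weighted by $\omega$, sum to zero.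

The next lemma collects the two inductive steps. Passing from $G-w$ to $G$ in (E0) is called a \emph{$0$-extension}, passing from $G-w+xy$ to $G$ in (E1) a \emph{$1$-extension}.

\begin{lemma}\label{lem:ext}
Let $w$ be a vertex of $G$ with neighbor set $N(w)$.
\begin{enumerate}
\item[(E0)] If $|N(w)|\le d$ and $G-w$ is M-independent, then $G$ is M-independent.
\item[(E1)] If $|N(w)|=d+1$, if $x,y\in N(w)$ are nonadjacent, and if $G-w+xy$ is M-independent, then $G$ is M-independent.
\end{enumerate}
\end{lemma}

\begin{proof}
(E0) For generic $p$ the vectors $p(w)-p(v)$, $v\in N(w)$, are linearly independent. In the columns of $w$ a row dependency $\omega$ reads $\sum_v\omega_{wv}(p(w)-p(v))=0$, so $\omega$ vanishes on the edges at $w$. It is then a row dependency of $G-w$ at a generic point, hence zero.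

(E1) Write $N(w)=\{x,y,v_1,\dots,v_{d-1}\}$. Take $p$ generic on $V-w$ and put $p(w)=\frac12(p(x)+p(y))$. Let $\omega$ be a row dependency of $R(G,p)$. Modulo $p(y)-p(x)$ the vector $p(w)-p(v_m)$ equals $p(x)-p(v_m)$, so the $d$ vectors $p(y)-p(x),\,p(w)-p(v_1),\dots,p(w)-p(v_{d-1})$ are linearly independent. In the columns of $w$,
\[
\tfrac12(\omega_{wx}-\omega_{wy})(p(y)-p(x))+\sum_m\omega_{wv_m}(p(w)-p(v_m))=0,
\]
so $\omega_{wv_m}=0$ for all $m$ and $\omega_{wx}=\omega_{wy}=:a$. In the columns of $x$ the edge $wx$ contributes $a(p(x)-p(w))=\frac a2(p(x)-p(y))$, and in those of $y$ the edge $wy$ contributes $\frac a2(p(y)-p(x))$. These are the contributions of an edge $xy$ of weight $\frac a2$. Hence $\frac a2$ on $xy$ together with $\omega$ on $G-w$ is a row dependency of $G-w+xy$ at a generic point. So it is zero, and $\omega=0$. Thus the rows of $R(G,p)$ are linearly independent at this particular $p$, and $G$ is M-independent.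
\end{proof}

\begin{remark}\label{rem:banana}
For $d=3$, take two copies of $K_5$ that share exactly two vertices $x,y$, and delete the edge $xy$. The graph has $8$ vertices and $18=3\cdot8-6$ edges. It is not M-independent: $K_5$ has $10>3\cdot5-6$ edges, hence a nonzero dependency at generic $p$, and every edge has a nonzero coefficient in it, since $K_5$ minus an edge is M-independent by (E0). Scale the dependencies of the two copies so that their coefficients on $xy$ cancel; the sum is a nonzero dependency of our graph. Nevertheless the inequality in \eqref{eq:maxwell} holds for every $X$ with $|X|\ge3$. For $X=V$ it is an equality. Every proper induced subgraph can be taken apart by deleting vertices of degree at most $3$: if $x$ or $y$ is missing, all vertices other than $x,y$ have degree at most $3$; if another vertex is missing, the other remaining vertices of its copy have degree at most $3$, and what is left is an induced subgraph of $K_5$ minus $xy$. So proper induced subgraphs are M-independent by (E0), and \eqref{eq:maxwell} applies to them. Condition \eqref{eq:H} allows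 at most $\frac52\cdot7-1=16\frac12$ edges on $8$ vertices.
\end{remark}

\paragraph{The slack function.} For $X\subseteq V$ put
\[
g(X)=\tfrac{d+2}2(|X|-1)-i(X).
\]
Then $g(\emptyset)=-\frac{d+2}2$ and $g(\{v\})=0$, while $g(\{x,y\})$ is $\frac{d+2}2$ or $\frac d2$ according to whether $x,y$ are nonadjacent or adjacent. Condition \eqref{eq:H} says
\begin{equation}\label{eq:g1}
g(X)\ge1\qquad\text{whenever }|X|\ge2 ;
\end{equation}
in particular $g(X)\ge0$ for $X\ne\emptyset$. The values of $g$ lie in $\frac12\mathbb Z$, and in $\mathbb Z$ if $d$ is even. Let $e(A,B)$ be the number of edges between disjoint sets $A$ and $B$. Counting vertices and edges gives, for all $X,Y\subseteq V$,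
\begin{equation}\label{eq:mod}
g(X\cup Y)=g(X)+g(Y)-g(X\cap Y)-e(X\setminus Y,\,Y\setminus X).
\end{equation}
This identity drives everything: a union is cheap if the intersection has at least two vertices, or if edges run across.

\begin{lemma}[Key Lemma]\label{lem:key}
If $G$ satisfies \eqref{eq:H} and $w$ has degree $d+1$, there are nonadjacent $x,y\in N(w)$ such that $G-w+xy$ satisfies \eqref{eq:H}.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:main} from the Key Lemma]
We use induction on $|V|$; the case $|V|\le1$ is trivial. Let $|V|\ge2$. By \eqref{eq:H}, $2|E|\le(d+2)(|V|-1)-2<(d+2)|V|$, so some vertex $w$ has degree at most $d+1$. Condition \eqref{eq:H} passes to $G-w$, so if $\deg w\le d$, induction and (E0) apply. If $\deg w=d+1$, take $x,y$ from the Key Lemma and apply induction to $G-w+xy$, then (E1).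
\end{proof}

\paragraph{What failure means.} The rest of the paper proves the Key Lemma by contradiction. We fix $G$ with \eqref{eq:H} and $w$ with $N:=N(w)$, $|N|=d+1$, and assume that \emph{the Key Lemma fails} for $G$ and $w$. This assumption stays in force in all later statements. From now on all sets are subsets of $V-w$ unless $w$ is mentioned explicitly, and $g$ refers to $G$. Put
\[
\epsilon=0\ \text{ if $d$ is even},\qquad \epsilon=\tfrac12\ \text{ if $d$ is odd}.
\]
Let $x,y\in N$ be nonadjacent. Adding the edge $xy$ lowers $g$ by one on the sets containing $x$ and $y$ and changes nothing else. Since $G-w+xy$ violates \eqref{eq:H} and $G$ does not, there is a set $Y\subseteq V-w$ containing $x$ and $y$ with $g(Y)-1<1$. We call such a set a \emph{blocker} of $\{x,y\}$. Since $g$ is integral for even $d$ and half-integral for odd $d$,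
\begin{equation}\label{eq:blocker}
1\le g(Y)\le1+\epsilon\qquad\text{for every blocker }Y.
\end{equation}
In the other direction, $w$ itself forces sets containing all of $N$ to have large slack. If $W\supseteq N$, then $1\le g(W\cup\{w\})=g(W)+\frac{d+2}2-(d+1)=g(W)-\frac d2$, that is,
\begin{equation}\label{eq:top}
W\supseteq N\ \Longrightarrow\ g(W)\ge1+\tfrac d2 .
\end{equation}
In particular $N$ is not a clique, since a clique on $N$ would have $g(N)=\frac{d(d+2)}2-\frac{d(d+1)}2=\frac d2$. So at least one blocker exists. The basic strategy is to enlarge blockers cheaply until \eqref{eq:top} is contradicted.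

\section{The plane case by hand}\label{sec:plane}

Let $d=2$, so $g(X)=2(|X|-1)-i(X)$, $|N|=3$, every blocker has $g=1$, and every $W\supseteq N$ has $g(W)\ge2$. In particular no blocker contains $N$. Let $N=\{a,b,c\}$ with $a,b$ nonadjacent, and let $Y$ be a blocker of $\{a,b\}$; so $c\notin Y$. Either $c$ is adjacent to both $a$ and $b$, or, by symmetry, we may assume that $c$ is nonadjacent to $a$; then let $Y'$ be a blocker of $\{a,c\}$. In each of the following cases \eqref{eq:mod} gives a set $W\supseteq N$ with $g(W)\le1$, a contradiction.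

\begin{enumerate}
\item[(i)] \emph{$c$ is adjacent to $a$ and $b$.} Then $g(Y\cup\{c\})\le1+0-g(\emptyset)-2=1$.
\item[(ii)] \emph{$ac\notin E$ and $|Y\cap Y'|\ge2$.} Then $g(Y\cup Y')\le1+1-1=1$.
\item[(iii)] \emph{$ac\notin E$, $Y\cap Y'=\{a\}$, and $bc\in E$.} The edge $bc$ runs between $Y\setminus Y'$ and $Y'\setminus Y$, so $g(Y\cup Y')\le1+1-0-1=1$.
\item[(iv)] \emph{$ac\notin E$, $Y\cap Y'=\{a\}$, and $bc\notin E$.} Let $Y''$ be a blocker of $\{b,c\}$. If two of the three blockers share two vertices, argue as in (ii). Otherwise $Y'\cap Y''=\{c\}$ and $g(Y'\cup Y'')\le1+1-0=2$. This set meets $Y$ in the nonadjacent pair $\{a,b\}$, whose slack is $2$. So $g(Y\cup Y'\cup Y'')\le1+2-2=1$.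
\end{enumerate}

In cases (ii)--(iv) a further vertex of $N$ is \emph{absorbed} by a set of small slack; this works in every dimension (Lemma~\ref{lem:absorb}). In case (i) a vertex outside is joined to everything inside, and the edges themselves contradict \eqref{eq:top}; the general form is Lemma~\ref{lem:isolated}. Two things change in higher dimensions. Absorption must be repeated, and it may get stuck at several disjoint sets. And for odd $d$ a blocker may have $g=\frac32$, so that a step like (ii), which costs nothing here, may raise the slack by $\frac12$.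

\section{Absorbing vertices of $N$}\label{sec:absorb}

For a set $Z$ write $t(Z)=|Z\cap N|$. We first isolate the estimate behind case (iv).

\begin{lemma}\label{lem:two}
Let $u\in N\setminus Z$ be nonadjacent to the distinct vertices $x_1,x_2\in Z\cap N$, and let $Y_m$ be a blocker of $\{u,x_m\}$ with $Y_m\cap Z=\{x_m\}$, for $m=1,2$. Then $Q=Y_1\cup Y_2$ satisfies $Q\cap Z=\{x_1,x_2\}$ and
\begin{equation}\label{eq:two}
g(Z\cup Q)\le g(Z)+2(1+\epsilon)-\tfrac{d+2}2-e(Z\setminus Q,\,Q\setminus Z),
\end{equation}
where $2(1+\epsilon)-\frac{d+2}2\le\epsilon$.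
\end{lemma}

\begin{proof}
Let $\eta=1$ if $x_1x_2\in E$ and $\eta=0$ otherwise. Since $x_1\in Y_1\setminus Y_2$ and $x_2\in Y_2\setminus Y_1$, at least $\eta$ edges run between these differences. Since $u\in Y_1\cap Y_2$, we have $g(Y_1\cap Y_2)\ge0$. So $g(Q)\le2(1+\epsilon)-\eta$. Further $g(Q\cap Z)=g(\{x_1,x_2\})=\frac{d+2}2-\eta$. Inserting both in \eqref{eq:mod} for $Z$ and $Q$, the terms $\eta$ cancel and \eqref{eq:two} follows. Finally $2-\frac{d+2}2=1-\frac d2\le0$ for even $d$, and $3-\frac{d+2}2=2-\frac d2\le\frac12$ for odd $d\ge3$.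
\end{proof}

\begin{lemma}[Absorption]\label{lem:absorb}
Let $t(Z)\ge2$ and let $u\in N\setminus Z$ be nonadjacent to some vertex of $Z\cap N$. Then there is a set $Z'\supseteq Z\cup\{u\}$ with $g(Z')\le g(Z)+\epsilon$ such that $Z'\setminus Z$ is contained in a union of blockers of nonadjacent pairs $\{u,x\}$ with $x\in Z\cap N$.
\end{lemma}

\begin{proof}
Consider all blockers of nonadjacent pairs $\{u,x\}$ with $x\in Z\cap N$. If one of them, $Y$, has $|Y\cap Z|\ge2$, then $g(Y\cap Z)\ge1$ and $Z'=Z\cup Y$ works: $g(Z\cup Y)\le g(Z)+(1+\epsilon)-1$.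

Otherwise each such blocker, of a pair $\{u,x\}$, meets $Z$ exactly in $\{x\}$. If $u$ has a neighbor $v\in Z\cap N$, let $Y$ be a blocker of some nonadjacent pair $\{u,x\}$ with $x\in Z\cap N$. Then $v\in Z\setminus Y$ and $u\in Y\setminus Z$, so the edge $uv$ counts and $Z'=Z\cup Y$ works: $g(Z\cup Y)\le g(Z)+(1+\epsilon)-0-1$.

In the remaining case $u$ has no neighbor in $Z\cap N$. As $t(Z)\ge2$, it has two nonneighbors $x_1,x_2\in Z\cap N$, and Lemma~\ref{lem:two} gives $Z'=Z\cup Q$.
\end{proof}

When no vertex can be absorbed, every vertex of $Z\cap N$ is joined to every vertex of $N\setminus Z$. A blocker of a pair \emph{outside} $Z$ may then still touch $Z$; in that case two vertices can be added at the price of one.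

\begin{lemma}\label{lem:join}
Let $t(Z)\ge2$, let every vertex of $Z\cap N$ be adjacent to every vertex of $N\setminus Z$, and let $Y$ be a blocker of a nonadjacent pair $u_1,u_2\in N\setminus Z$ with $Y\cap Z\ne\emptyset$. Then $g(Z\cup Y)\le g(Z)+\epsilon$ and $t(Z\cup Y)\ge t(Z)+2$.
\end{lemma}

\begin{proof}
The second claim holds since $u_1,u_2\in Y\setminus Z$. If $|Y\cap Z|\ge2$, then $g(Z\cup Y)\le g(Z)+(1+\epsilon)-1$. If $Y\cap Z=\{z\}$, choose $x\in(Z\cap N)\setminus\{z\}$, which exists as $t(Z)\ge2$. The edges $xu_1,xu_2$ run between $Z\setminus Y$ and $Y\setminus Z$, so $g(Z\cup Y)\le g(Z)+(1+\epsilon)-0-2$.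
\end{proof}

\section{Isolated light sets, and the even case}\label{sec:isolated}

A blocker has $t\ge2$ and slack at most $1+\epsilon$, and each absorbed vertex costs at most $\epsilon$. So the natural budget for a set with $t$ vertices in $N$ is $1+\epsilon+(t-2)\epsilon$. Call $Z$ \emph{light} if
\[
t(Z)\ge2\qquad\text{and}\qquad g(Z)\le1+\epsilon\,(t(Z)-1).
\]
By \eqref{eq:blocker} every blocker is light. The sets produced from a light $Z$ by Lemmas~\ref{lem:absorb} and~\ref{lem:join} are again light, because $t$ grows by at least $1$ and $g$ by at most $\epsilon$.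

We compare a light set with a clique on its vertices in $N$. A clique on $t$ vertices has slack
\[
\varphi(t)=\tfrac{d+2}2(t-1)-\tbinom t2=\tfrac12(t-1)(d+2-t),
\]
and light sets with $t\le d$ have no more:
\begin{equation}\label{eq:phi}
1+\epsilon(t-1)\le\varphi(t)\qquad(2\le t\le d).
\end{equation}
Indeed, $\varphi(t)-1-\epsilon(t-1)$ is concave in $t$, so it suffices to check the ends. At $t=2$ the claim is $1+\epsilon\le\frac d2$, true for even $d\ge2$ and odd $d\ge3$. At $t=d$ it is $1+\epsilon(d-1)\le d-1$, that is, $1\le d-1$ for even $d$ and $\frac{d+1}2\le d-1$ for odd $d$; both hold.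

Call a light set $Z$ \emph{isolated} if $t(Z)\le d$ and
\begin{enumerate}
\item[(a)] every vertex of $Z\cap N$ is adjacent to every vertex of $N\setminus Z$;
\item[(b)] every blocker of a nonadjacent pair in $N\setminus Z$ is disjoint from $Z$.
\end{enumerate}
This is where enlarging gets stuck. The next lemma, which generalizes case (i) of Section~\ref{sec:plane}, says that it never does. The idea is to start from one isolated set and collect further light sets, disjoint from each other and stuck in the same way, until every nonadjacent pair of $N$ lies inside one of them. Replacing each of these sets by a clique on its vertices in $N$ would turn their union with $N$ into a clique on $N$, whose slack $\frac d2$ is too small for \eqref{eq:top}; and by \eqref{eq:phi} the sets themselves have no more slack than the cliques.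

\begin{lemma}\label{lem:isolated}
There is no isolated light set.
\end{lemma}

\begin{proof}
Call a sequence $Z_1,\dots,Z_k$ ($k\ge1$) of pairwise disjoint light sets with $t(Z_j)\le d$ \emph{good} if each $Z_j$ satisfies (a) and, with $D=\bigcup_jZ_j$ and $U=N\setminus D$, every blocker of a nonadjacent pair in $U$ is disjoint from $D$. An isolated light set is a good sequence with $k=1$. Suppose one exists, and take a good sequence with $k$ maximum.

\emph{Claim: $U$ is a clique.} Suppose not. A blocker of a nonadjacent pair in $U$ is light and disjoint from $D$. So we may choose a light set $Z^*$ disjoint from $D$ with $t(Z^*)$ maximum. Then $Z^*\cap N\subseteq U$, hence $t(Z^*)\le|U|\le d-1$.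

First, $Z^*$ satisfies (a). Suppose $x\in Z^*\cap N$ and $u\in N\setminus Z^*$ are nonadjacent. Then $u\in U$, since a vertex of $Z_j\cap N$ is adjacent to all of $N\setminus Z_j$, which contains $x$. Let $Z'\supseteq Z^*\cup\{u\}$ be the set from Lemma~\ref{lem:absorb}. The blockers whose union covers $Z'\setminus Z^*$ belong to nonadjacent pairs in $U$, so they are disjoint from $D$, and so is $Z'$. As $Z'$ is light and $t(Z')>t(Z^*)$, this contradicts the choice of $Z^*$.

Second, every blocker $Y$ of a nonadjacent pair in $U\setminus Z^*$ is disjoint from $Z^*$. If not, $Z^*\cup Y$ is light with larger $t$ by Lemma~\ref{lem:join}, and it is disjoint from $D$ because the pair lies in $U$. Again this contradicts the choice of $Z^*$.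

Hence $Z_1,\dots,Z_k,Z^*$ is good, contradicting the maximality of $k$. This proves the claim.

By the claim and (a), any two vertices of $N$ that do not lie in a common $Z_j$ are adjacent. Let $W=N\cup D$ and $t_j=t(Z_j)$. Then $|W|=d+1+\sum_j(|Z_j|-t_j)$ and, as the $Z_j$ are disjoint,
\[
i(W)\ge\sum_ji(Z_j)+\binom{d+1}2-\sum_j\binom{t_j}2 .
\]
Using $\frac{d+2}2(|Z_j|-t_j)-i(Z_j)=g(Z_j)-\frac{d+2}2(t_j-1)$ we get
\[
g(W)\le\tfrac{d(d+2)}2-\tbinom{d+1}2+\sum_j\left[g(Z_j)-\tfrac{d+2}2(t_j-1)+\tbinom{t_j}2\right]
=\tfrac d2+\sum_j\left[g(Z_j)-\varphi(t_j)\right]\le\tfrac d2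
\]
by \eqref{eq:phi}. This contradicts \eqref{eq:top}.
\end{proof}

Consequently a set that beats the light budget by $\epsilon$ cannot exist: it could be enlarged forever.

\begin{proposition}\label{prop:A}
Every $Z$ with $t(Z)\ge2$ satisfies $g(Z)>1+\epsilon(t(Z)-2)$.
\end{proposition}

\begin{proof}
Otherwise choose $Z$ with $t=t(Z)\ge2$, $g(Z)\le1+\epsilon(t-2)$ and $t$ maximum. Since $1+\epsilon(d-1)<1+\frac d2$, \eqref{eq:top} gives $t\le d$. If (a) failed, Lemma~\ref{lem:absorb} would give a set with larger $t$ whose slack is at most $1+\epsilon(t-1)$, contradicting maximality; so (a) holds. If (b) failed, Lemma~\ref{lem:join} would contradict maximality in the same way. So $Z$ is an isolated light set, contradicting Lemma~\ref{lem:isolated}.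
\end{proof}

\begin{proof}[Proof of the Key Lemma for even $d$]
Since $N$ is not a clique, there is a blocker $Y$, and $g(Y)=1$ by \eqref{eq:blocker}. Proposition~\ref{prop:A} with $\epsilon=0$ says $g(Y)>1$, a contradiction.
\end{proof}

\section{Odd $d$: the neighbors form an independent set}\label{sec:oddN}

From now on $d\ge3$ is odd. As $g$ takes values in $\frac12\mathbb Z$, Proposition~\ref{prop:A} reads
\begin{equation}\label{eq:star}
t(Z)\ge2\ \Longrightarrow\ g(Z)\ge\tfrac12\,(t(Z)+1).
\end{equation}
So a set is light if and only if $t(Z)\ge2$ and equality holds in \eqref{eq:star}. This does not exclude blockers, but it makes them rigid: from $g(Y)\le\frac32$ we get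
\begin{equation}\label{eq:blockerodd}
g(Y)=\tfrac32\quad\text{and}\quad t(Y)=2\qquad\text{for every blocker }Y,
\end{equation}
so $Y\cap N$ is exactly the blocked pair. Blockers no longer bring in unwanted vertices of $N$, and this control determines the graph $G[N]$: we show first that its complement is connected, then that it has no edges.

\begin{lemma}\label{lem:connected}
The complement $\overline{G[N]}$ is connected.
\end{lemma}

\begin{proof}
If it is disconnected, then, as $N$ is not a clique, it has a component $N_1$ with $2\le|N_1|\le d$. By \eqref{eq:blockerodd}, blockers of nonadjacent pairs in $N_1$ are light sets $Z$ with $Z\cap N\subseteq N_1$. Among all light sets with this property choose $Z$ with $t(Z)$ maximum; then $t(Z)\le d$.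

If $u\in N\setminus Z$ is nonadjacent to a vertex of $Z\cap N$, then $u\in N_1$. The set $Z'$ from Lemma~\ref{lem:absorb} is light, and by \eqref{eq:blockerodd} $Z'\cap N=(Z\cap N)\cup\{u\}\subseteq N_1$, contradicting the choice of $Z$. So (a) holds. If (b) failed for a blocker $Y$, Lemma~\ref{lem:join} would give $g(Z\cup Y)\le\frac12(t(Z)+1)+\frac12=\frac12(t(Z)+2)\le\frac12t(Z\cup Y)$, contradicting \eqref{eq:star}. Hence $Z$ is isolated, contradicting Lemma~\ref{lem:isolated}.
\end{proof}

The next lemma says that mixed adjacency would make absorption free, which \eqref{eq:star} forbids.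

\begin{lemma}\label{lem:allornone}
If $Z$ is light and $t(Z)\ge3$, then every $u\in N\setminus Z$ is adjacent to all or to none of the vertices of $Z\cap N$.
\end{lemma}

\begin{proof}
Suppose $u$ has $\nu\ge1$ neighbors and at least one nonneighbor in $Z\cap N$. We find a set $Z'\supseteq Z\cup\{u\}$ with $g(Z')\le g(Z)$. Then $g(Z')\le\frac12(t(Z)+1)\le\frac12t(Z')$, contradicting \eqref{eq:star}.

Let $Y$ be a blocker of $\{u,x\}$, where $x\in Z\cap N$ is a nonneighbor of $u$. Since $Y\cap N=\{u,x\}$, all $\nu$ neighbors of $u$ in $Z\cap N$ lie in $Z\setminus Y$. If $|Y\cap Z|\ge2$, then $g(Z\cup Y)\le g(Z)+\frac32-1-1<g(Z)$. If $Y\cap Z=\{x\}$ and $\nu\ge2$, then $g(Z\cup Y)\le g(Z)+\frac32-0-2<g(Z)$.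

There remains the case that $\nu=1$ and every blocker of a nonadjacent pair $\{u,x\}$, $x\in Z\cap N$, meets $Z$ in $\{x\}$ only. Since $t(Z)\ge3$, there are two nonneighbors $x_1,x_2\in Z\cap N$. Let $Q$ be as in Lemma~\ref{lem:two}. The neighbor of $u$ in $Z\cap N$ is not in $Q$, as $Q\cap Z=\{x_1,x_2\}$; so its edge to $u\in Q\setminus Z$ counts in \eqref{eq:two}, and $g(Z\cup Q)\le g(Z)+3-\frac{d+2}2-1=g(Z)+1-\frac d2<g(Z)$.
\end{proof}

\begin{lemma}\label{lem:triple}
If $x,y,z\in N$ are distinct and $xy,yz\notin E$, there is a light set $Z$ with $Z\cap N=\{x,y,z\}$.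
\end{lemma}

\begin{proof}
Let $Y$ be a blocker of $\{x,y\}$. Then $z\notin Y$ by \eqref{eq:blockerodd}, and $z$ is nonadjacent to $y\in Y\cap N$. Lemma~\ref{lem:absorb} gives $Z\supseteq Y\cup\{z\}$ with $g(Z)\le\frac32+\frac12=2$ and $t(Z)\ge3$. By \eqref{eq:star}, $t(Z)=3$ and $g(Z)=2$.
\end{proof}

\begin{proposition}\label{prop:indep}
$N$ is an independent set of $G$.
\end{proposition}

\begin{proof}
Suppose $G[N]$ has an edge. By Lemma~\ref{lem:connected} there is a path between its ends in $\overline{G[N]}$; a shortest one has length at least $2$, and its first three vertices $x,y,z$ satisfy $xy,yz\notin E$ and $xz\in E$. Lemma~\ref{lem:triple} gives a light $Z$ with $Z\cap N=\{x,y,z\}$. As $|N|=d+1\ge4$, Lemma~\ref{lem:connected} gives a vertex $u\in N\setminus\{x,y,z\}$ with a nonneighbor in $\{x,y,z\}$. By Lemma~\ref{lem:allornone}, $u$ is adjacent to none of $x,y,z$. So Lemma~\ref{lem:triple} applies to $x,y,u$ (with $xy,yu\notin E$) and gives a light $Z'$ with $Z'\cap N=\{x,y,u\}$. But $z\notin Z'$ is adjacent to $x$ and nonadjacent to $y$, contradicting Lemma~\ref{lem:allornone}.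
\end{proof}

\section{Odd $d$: three blockers}\label{sec:three}

By Proposition~\ref{prop:indep} every pair in $N$ has a blocker. For each pair fix a blocker $X_{ij}=X_{ji}$; by \eqref{eq:blockerodd} $g(X_{ij})=\frac32$ and $X_{ij}\cap N=\{i,j\}$. For distinct $i,j,k\in N$ put (Figure~\ref{fig:three})
\[
A_i=X_{ij}\cap X_{ik},\qquad A_j=X_{ij}\cap X_{jk},\qquad A_k=X_{ik}\cap X_{jk},\qquad M=X_{ij}\cup X_{ik}\cup X_{jk}.
\]
Then $A_i\cap N=\{i\}$ and $X_{jk}\cap(X_{ij}\cup X_{ik})=A_j\cup A_k$, and likewise for permuted indices. Since $t(M)=3$, \eqref{eq:star} gives $g(M)\ge2$. We form $M$ in two steps with \eqref{eq:mod} and compare the resulting upper bounds with this lower bound, according to the sizes of the pairwise intersections. There is so little room that only $d=3$ with the smallest possible intersections survives.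

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[rotate around={60:(0.75,1.3)}] (0.75,1.3) ellipse (2.05 and 0.6);
\draw[rotate around={-60:(2.25,1.3)}] (2.25,1.3) ellipse (2.05 and 0.6);
\draw (1.5,0) ellipse (2.05 and 0.6);
\fill (1.5,2.6) circle (1.6pt) node[below] {$i$};
\fill (0,0) circle (1.6pt) node[right] {$j$};
\fill (3,0) circle (1.6pt) node[left] {$k$};
\node at (0.7,1.35) {$X_{ij}$};
\node at (2.3,1.35) {$X_{ik}$};
\node at (1.5,0) {$X_{jk}$};
\node at (1.5,3.7) {$A_i$};
\draw (1.5,3.45) -- (1.5,2.8);
\node at (-1.25,-0.6) {$A_j$};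
\draw (-0.95,-0.5) -- (-0.15,-0.1);
\node at (4.25,-0.6) {$A_k$};
\draw (3.95,-0.5) -- (3.15,-0.1);
\end{tikzpicture}
\caption{Three blockers $X_{ij},X_{ik},X_{jk}$ of the pairs from $\{i,j,k\}\subseteq N$ and their pairwise intersections $A_i,A_j,A_k$. Each blocker meets $N$ only in its own pair. In general the three blockers may also have a common part, which is not drawn.}
\label{fig:three}
\end{figure}

\begin{lemma}\label{lem:D}
For all distinct $i,j,k\in N$ we have $A_i=\{i\}$, $A_j=\{j\}$, $A_k=\{k\}$. Moreover $d=3$ and $g(M)=2$.
\end{lemma}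

\begin{proof}
We first note: if $|A_i|\ge2$, then $g(A_i)\ge1$ and, as $t(X_{ij}\cup X_{ik})=3$,
\[
2\le g(X_{ij}\cup X_{ik})\le\tfrac32+\tfrac32-g(A_i)\le2 .
\]
Hence
\begin{equation}\label{eq:D1}
|A_i|\ge2\ \Longrightarrow\ g(A_i)=1\ \text{ and }\ g(X_{ij}\cup X_{ik})=2,
\end{equation}
and the same holds for $j$ and $k$. We distinguish how many of $A_i,A_j,A_k$ have at least two vertices.

\emph{All three.} By \eqref{eq:D1}, $2\le g(M)\le2+\frac32-g(A_j\cup A_k)$, so $g(A_j\cup A_k)\le\frac32$. As $t(A_j\cup A_k)=2$, \eqref{eq:star} gives $g(A_j\cup A_k)=\frac32$, and the same holds for the other two pairs. Any two of $A_i,A_j,A_k$ intersect in $I=X_{ij}\cap X_{ik}\cap X_{jk}$. Let $e=e(A_j\setminus A_k,A_k\setminus A_j)$, an integer. By \eqref{eq:mod}, $\frac32=1+1-g(I)-e$, that is, $g(I)+e=\frac12$ with $e\ge0$. If $|I|\ge2$, then $g(I)\ge1$, impossible. If $|I|=1$, then $g(I)=0$ and $e=\frac12$, impossible. So $I=\emptyset$, the three sets are disjoint, and $e=\frac12+\frac{d+2}2=\frac{d+3}2$. By symmetry there are exactly $\frac{d+3}2$ edges between any two of the sets. Then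
\[
g(A_i\cup A_j\cup A_k)=g(A_i\cup A_j)+g(A_k)-g(\emptyset)-2\cdot\tfrac{d+3}2=\tfrac32+1+\tfrac{d+2}2-(d+3)=\tfrac{1-d}2<1,
\]
contradicting \eqref{eq:g1}.

\emph{Exactly two,} say $A_i=\{i\}$. By \eqref{eq:D1} for $j$, $g(X_{ij}\cup X_{jk})=2$. The third blocker $X_{ik}$ meets this union in $A_i\cup A_k=A_k\cup\{i\}$, so $2\le g(M)\le2+\frac32-g(A_k\cup\{i\})$, that is, $g(A_k\cup\{i\})\le\frac32$. Since $i\notin A_k$ and $g(A_k)=1$, we have $g(A_k\cup\{i\})=1+\frac{d+2}2-e(\{i\},A_k)$. Therefore $e(\{i\},A_k)\ge\frac{d+1}2$. Exchanging $j$ and $k$ gives $e(\{i\},A_j)\ge\frac{d+1}2$. Also $A_j\cap A_k\subseteq A_i\cap X_{jk}=\{i\}\cap X_{jk}=\emptyset$. So $i$, which is not in $X_{jk}$, has at least $d+1$ neighbors in $X_{jk}\supseteq A_j\cup A_k$, and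
\[
g(X_{jk}\cup\{i\})\le\tfrac32+\tfrac{d+2}2-(d+1)=\tfrac{3-d}2<1,
\]
contradicting \eqref{eq:g1}.

\emph{Exactly one,} say $A_k$. By \eqref{eq:D1}, $g(X_{ik}\cup X_{jk})=2$. The blocker $X_{ij}$ meets this union in $A_i\cup A_j=\{i,j\}$, a nonadjacent pair with slack $\frac{d+2}2$. So $g(M)\le2+\frac32-\frac{d+2}2\le1$, contradicting $g(M)\ge2$.

\emph{None.} This is therefore the only possible case, and $A_i=\{i\}$, $A_j=\{j\}$, $A_k=\{k\}$. Then $X_{ij}\cap X_{ik}=\{i\}$ gives $g(X_{ij}\cup X_{ik})\le3$, and $X_{jk}$ meets this union in the nonadjacent pair $\{j,k\}$. So $2\le g(M)\le3+\frac32-\frac{d+2}2$, which forces $d\le3$. Hence $d=3$, and then the upper bound is $2$, so $g(M)=2$.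
\end{proof}

\begin{proof}[Proof of the Key Lemma for odd $d$]
By Lemma~\ref{lem:D}, $d=3$; so $|N|=4$, and we write $N=\{1,2,3,4\}$. By the same lemma $X_{ij}\cap X_{ik}=\{i\}$ for all distinct $i,j,k$, and the union of the three blockers of any triple has slack $2$. Let $Z=X_{12}\cup X_{13}\cup X_{23}$, so $g(Z)=2$. What is not yet controlled are the intersections of blockers of \emph{disjoint} pairs.

\emph{Case 1: $X_{14}\cap X_{23}=X_{24}\cap X_{13}=X_{34}\cap X_{12}=\emptyset$.} Let $Y=X_{14}\cup X_{24}\cup X_{34}$. These three blockers meet pairwise in $\{4\}$ only, so $g(Y)\le3\cdot\frac32=\frac92$. By the case assumption and Lemma~\ref{lem:D}, $Y\cap Z=\{1,2,3\}$. This set is independent, so its slack is $\frac52\cdot2=5$. Hence $g(Z\cup Y)\le2+\frac92-5=\frac32$. But $t(Z\cup Y)=4$, so \eqref{eq:star} requires $g(Z\cup Y)\ge\frac52$, a contradiction.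

\emph{Case 2: one of the three intersections is nonempty.} After relabeling, $B=X_{14}\cap X_{23}\neq\emptyset$. Note $B\cap N=\emptyset$. Since $X_{14}$ meets $X_{12}$ and $X_{13}$ in $\{1\}$, we have $X_{14}\cap Z=B\cup\{1\}$. As $t(Z\cup X_{14})=4$, \eqref{eq:star} gives
\[
\tfrac52\le g(Z\cup X_{14})\le2+\tfrac32-g(B\cup\{1\}),
\]
so $g(B\cup\{1\})\le1$. The set $Z'=X_{23}\cup X_{24}\cup X_{34}$ also has slack $2$, and $t(Z'\cup X_{14})=4$ and $X_{14}\cap Z'=B\cup\{4\}$; in the same way $g(B\cup\{4\})\le1$. If $|B|=1$, then $B\cup\{1\}$ has two vertices and slack at least $\frac d2=\frac32$, a contradiction. If $|B|\ge2$, then $g(B)\ge1$, and $(B\cup\{1\})\cap(B\cup\{4\})=B$ gives $g(B\cup\{1,4\})\le1+1-1=1$. But $t(B\cup\{1,4\})=2$, so \eqref{eq:star} requires $g(B\cup\{1,4\})\ge\frac32$, a contradiction.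
\end{proof}

Both parities of the Key Lemma are now established, and with them Theorem~\ref{thm:main}.

\begin{thebibliography}{1}
\bibitem{egres}
\emph{The $d$-Dimensional Rigidity Matroid of Sparse Graphs},
\texttt{http://egres.elte.hu/tr/egres-03-06.pdf}.
\end{thebibliography}

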